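# Periods of rational maps of the plane with rational coefficients

## The linear guess $\{1,2,3,4,6\}$, and how it fails

The answer that one would first guess today is $\{1,2,3,4,6\}$. Here is the question it answers.

**Definition.** Let $\mathcal U\subset\mathbb R^2$ be a nonempty open set and let $F=(F_1,F_2):\mathcal U\to\mathcal U$ be a rational map: each $F_i$ is a quotient of polynomials in $(x,y)$, defined on $\mathcal U$. It has rational coefficients if all the polynomials have coefficients in $\mathbb Q$. It is *globally $K$-periodic* if $F^K=\mathrm{Id}$ on $\mathcal U$. Its *minimal period* is the least $K\ge1$ with this property.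

Which integers are minimal periods of such maps with rational coefficients? The simplest maps are linear. Let $A\in GL_2(\mathbb Q)$ have finite order. It is diagonalizable over $\mathbb C$ and its eigenvalues are roots of unity. A root of unity of exact order $d$ has degree $\varphi(d)$ over $\mathbb Q$ ($\varphi$ is Euler's function), and here it is a root of a rational quadratic, so $\varphi(d)\le2$ and $d\in\{1,2,3,4,6\}$. If an eigenvalue is irrational, the two eigenvalues are conjugate of the same order $d\in\{3,4,6\}$, and $A$ has order $d$. Otherwise both are $\pm1$ and $A$ has order at most $2$. All five orders occur: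
$$\mathrm{Id},\qquad -\mathrm{Id},\qquad (-y,\,x-y),\qquad (-y,\,x),\qquad (-y,\,x+y)$$
have orders $1,2,3,4,6$; the last three have characteristic polynomials $\lambda^2+\lambda+1$, $\lambda^2+1$, $\lambda^2-\lambda+1$. Hence the guess.

Next come Möbius maps in one variable. If $M$ has a matrix with eigenvalue ratio $\zeta$, then
$$\zeta+\zeta^{-1}+2=\frac{\mathrm{tr}^2}{\det},\tag{1}$$
since $(\lambda+\mu)^2/(\lambda\mu)=\lambda/\mu+\mu/\lambda+2$. If $\zeta\neq1$, then $M$ is conjugate to $y\mapsto\zeta y$, so the order of $M$ is the order of $\zeta$. Three examples by hand: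

* $M(x)=\frac{1}{1-x}$ has $\mathrm{tr}^2/\det=1$, so $\zeta+\zeta^{-1}=-1$ and the order is $3$.
* $M(x)=\frac{1+x}{1-x}$ has $\mathrm{tr}^2/\det=4/2=2$, so $\zeta+\zeta^{-1}=0$ and the order is $4$.
* $M(x)=\frac{2x-1}{x+1}$ has $\mathrm{tr}^2/\det=9/3=3$, so $\zeta+\zeta^{-1}=1$ and the order is $6$.

Already the guess breaks: $\bigl(\frac{1+x}{1-x},\frac1{1-y}\bigr)$ has order $\mathrm{lcm}(4,3)=12$. A twist does more. For $F(x,y)=(y,M(x))$ we have $F^{2j}=(M^j(x),M^j(y))$, while $F^{2j+1}=(M^j(y),M^{j+1}(x))$ is never the identity. So $F$ has order $2\,\mathrm{ord}(M)$, and the second and third examples give $8$ and $12$. Finally the Lyness map $F(x,y)=(y,(1+y)/x)$ has the iterates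
$$(x,y)\to\Bigl(y,\tfrac{1+y}x\Bigr)\to\Bigl(\tfrac{1+y}x,\tfrac{1+x+y}{xy}\Bigr)\to\Bigl(\tfrac{1+x+y}{xy},\tfrac{1+x}y\Bigr)\to\Bigl(\tfrac{1+x}y,x\Bigr)\to(x,y),$$
where the third arrow uses $xy+1+x+y=(1+x)(1+y)$. So it has period $5$.

The second guess is then $\{1,2,3,4,5,6,8,12\}$. It is supported by a quoted fact: for maps $F(x,y)=\bigl(y,\frac{a_0+a_1x+a_2y}{b_0+b_1x+b_2y}\bigr)$ with rational coefficients, which come from difference equations, these are the only possible minimal periods. The problem is taken from the paper "Periodicity on discrete dynamical systems generated by a class of rational mappings". The second guess is also wrong, and it misses exactly two numbers.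

**Theorem 1.** $K$ is the minimal period of a globally periodic rational map with rational coefficients on an open subset of $\mathbb R^2$ if and only if
$$K\in S:=\{1,2,3,4,5,6,7,8,10,12\}.$$

**Theorem 2.** Any two such maps of minimal period $7$ are conjugate in $\mathrm{Cr}_2(\mathbb Q)$. Any two of minimal period $10$ are conjugate in $\mathrm{Cr}_2(\mathbb Q)$.

The group $\mathrm{Cr}_2(\mathbb Q)$ is defined next. Throughout, $\zeta_N=e^{2\pi i/N}$, $\mu_N$ is the group of $N$-th roots of unity, "order" means exact order, and a bar on a variety means base change to $\overline{\mathbb Q}$.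

## Global periodicity as finite order in $\mathrm{Cr}_2(\mathbb Q)$

**Definition.** $\mathrm{Cr}_2(\mathbb Q)$ is the group of birational self-maps of the plane over $\mathbb Q$. Sending $F$ to $\phi(f)=f\circ F$ identifies it with $\mathrm{Aut}(\mathbb Q(x,y)/\mathbb Q)$, up to reversing composition, so orders agree. For example, the Lyness map is the automorphism $x\mapsto y$, $y\mapsto(1+y)/x$, of order $5$.

**Lemma 3.** $K$ is a minimal period if and only if $\mathrm{Cr}_2(\mathbb Q)$ has an element of order $K$.

**From maps to field automorphisms.** Let $F:\mathcal U\to\mathcal U$ satisfy $F^K=\mathrm{Id}$. Then $F$ is a diffeomorphism of $\mathcal U$ with inverse $F^{K-1}$, so its Jacobian does not vanish. Hence $F_1,F_2$ are algebraically independent, and $\phi(f)=f\circ F$ is a well-defined endomorphism of $\mathbb Q(x,y)$. By induction on $m$, the rational functions $\phi^m(x),\phi^m(y)$ agree with the components of $F^m$ on a dense open subset of $\mathcal U$: if this holds for $m-1$ on $V$, it holds for $m$ on $F^{-1}(V)$, which is dense and open because $F$ is a homeomorphism,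 after removing the zero set of a nonzero polynomial. A rational function that vanishes on a nonempty open set is $0$, and $F^m$ is continuous. So $\phi^m=\mathrm{id}$ if and only if $F^m=\mathrm{Id}$ on $\mathcal U$. Thus $\phi$ is an automorphism whose order is the minimal period.

**From field automorphisms to maps.** Let $F$ be birational over $\mathbb Q$ of order $K$, let $Q$ be the product of chosen denominators of $F_1,F_2$, and let $W_0=\{Q\ne0\}\subset\mathbb R^2$. Put
$$W=\{p:\ F^i(p)\in W_0,\ 0\le i\le K-1\},$$
defined successively: $F(p)$ makes sense once $p\in W_0$, and so on. Each $F^i$ is dominant, so $Q\circ F^i=\phi^i(Q)$ is a nonzero rational function. Where $Q, Q\circ F,\dots,Q\circ F^{i-1}$ do not vanish, it is a polynomial divided by a product of powers of these functions. Hence the complement of $W$ lies in the zero set of a nonzero polynomial, so $W$ is dense. It is open because $F$ is continuous on $W_0$. On $W$ all the denominators met in computing $F^K(p)$ are nonzero, so the identity $F^K=\mathrm{Id}$ of rational maps gives $F^K(p)=p$. If $p\in W$, then $F^i(F(p))\in W_0$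 for $i\le K-2$, and $F^{K-1}(F(p))=p\in W_0$. So $F(W)\subset W$. By the first half, the minimal period of $F$ on $W$ is $K$. $\square$

In particular $\mathcal U$ can always be taken open and dense in $\mathbb R^2$. Clearing denominators, "rational coefficients" may be replaced by "integer coefficients". We have now realized $1,2,3,4,5,6,8,12$.

## Period 10: a Möbius map over $\mathbb Q(\sqrt5)$ written over $\mathbb Q$

Over $\mathbb Q$, formula (1) allows only Möbius orders with $\zeta+\zeta^{-1}\in\mathbb Q$. Over $\mathbb Q(\sqrt5)$ it allows order $10$, because $2\cos36^\circ=\frac{1+\sqrt5}2$. A variable over a quadratic field is two variables over $\mathbb Q$, so such a Möbius map becomes a plane map. Put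
$$F(x,y)=\Bigl(2-\frac{2x+y}{N},\ 1-\frac{x-2y}{N}\Bigr),\qquad N=x^2+xy-y^2.\tag{2}$$
Let $\gamma=\frac{1+\sqrt5}2$, $\gamma'=1-\gamma$, so $\gamma\gamma'=-1$. Let $z=x+\gamma y$, $z'=x+\gamma'y$, $s=2+\gamma$, $s'=2+\gamma'$. Then $zz'=x^2+xy-y^2=N$, and
$$sz'=2x+2(1-\gamma)y+\gamma x-y=(2x+y)+\gamma(x-2y).$$
Since $s/z=sz'/N$, the map $F$ sends $z$ to $2+\gamma-sz'/N=s-s/z$. Conjugating $\sqrt5$, it sends $z'$ to $s'-s'/z'$. In the real linear coordinates $(z,z')$ the map is therefore a pair of Möbius maps. The matrix $\begin{pmatrix}s&-s\\1&0\end{pmatrix}$ has $\mathrm{tr}^2/\det=s=2+\gamma$, so $\zeta+\zeta^{-1}=\gamma=2\cos36^\circ$ and the order is $10$. Likewise $\gamma'=2\cos108^\circ$ gives order $10$. So $F$ has order $10$.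

The period $7$ will be built later. The upper bound will tell us where to look.

## Derivatives at fixed points, and why they do not bound the period

A sensible first approach to an upper bound is to differentiate at a fixed point.

**Lemma 4.** If a globally periodic $F$ with rational coefficients has a fixed point $p\in\mathcal U\cap\mathbb Q^2$, its minimal period lies in $\{1,2,3,4,6\}$.

*Proof.* Let $F^K=\mathrm{Id}$. The derivative $D=DF(p)\in GL_2(\mathbb Q)$ satisfies $D^K=I$, so its order $m$ lies in $\{1,2,3,4,6\}$. Put $G=F^m$, so $DG(p)=I$ and $G^K=\mathrm{Id}$. The average $\Psi=\frac1K\sum_{i=0}^{K-1}G^i$ satisfies $\Psi\circ G=\Psi$ and $D\Psi(p)=I$. So $\Psi$ is injective near $p$, and $\Psi(G(q))=\Psi(q)$ forces $G(q)=q$ for $q$ near $p$. A rational identity on an open set holds everywhere, so $F^m=\mathrm{Id}$. The minimal period is at most $m$, and it is a multiple of the order $m$ of $D$. $\square$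

The method stops at the words "fixed point in $\mathbb Q^2$". The fixed points of the Lyness map are $(x,x)$ with $x^2=x+1$, so $x\in\{\gamma,\gamma'\}$. At $(\gamma,\gamma)$ the derivative is $\begin{pmatrix}0&1\\-1&1/\gamma\end{pmatrix}$, with trace $1/\gamma=\gamma-1=2\cos72^\circ$ and order $5$. If the fixed point has coordinates in a field of degree $e$, an eigenvalue of $D$ of order $d$ only satisfies $\varphi(d)\le2e$, and nothing bounds $e$. There may also be no fixed point in $\mathcal U$ at all; this will be the case for period $7$.

To get past this, we give up points of $\mathcal U$ and change the space. A finite group of birational maps acts by honest automorphisms on a suitable projective surface. After equivariant simplification this surface is of one of two kinds, and on both kinds there are finite Galois-stable objects (two fixed points on a conic, two rulings, six lines) that control the order.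

## A surface on which the map is an automorphism

From now on $\phi\in\mathrm{Aut}(\mathbb Q(x,y)/\mathbb Q)$ has order $n$ and $G=\langle\phi\rangle$. We must show $n\in S$.

**Step 1: an invariant smooth model.** The purpose is to remove indeterminacy. Let $Y$ be a normal projective surface with function field $\mathbb Q(x,y)^G$, and let $X_0$ be the normalization of $Y$ in $\mathbb Q(x,y)$. It is finite over $Y$, hence projective, and $G$ acts on it because $G$ fixes $\mathbb Q(Y)$. Resolve its singularities by alternately blowing up singular points and normalizing (Zariski, Lipman). The procedure is canonical, so $G$ acts on the resulting surface $X$, which is smooth and projective with $\mathbb Q(X)=\mathbb Q(x,y)$. Let $g$ be the automorphism inducing $\phi$; it has order $n$.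

**Step 2: simplifying the model.** The purpose is to make $X$ one of two explicit types. Write $K=K_X$. A $(-1)$-curve on $\bar X$ is a smooth rational curve $C$ with $C^2=-1$. A divisor is *nef* if it has nonnegative degree on all curves; $\equiv$ is numerical equivalence; $\overline{NE}(\bar X)$ is the closed cone generated by classes of curves. We use these textbook facts on smooth projective surfaces in characteristic $0$.

* Castelnuovo: a $(-1)$-curve contracts to a smooth point, giving a smooth projective surface.
* Hodge index: if $H^2>0$, $H\cdot D=0$ and $D\not\equiv0$, then $D^2<0$.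
* Kleiman: a class is ample if and only if it is positive on $\overline{NE}(\bar X)\setminus\{0\}$.
* Cone theorem: an extremal ray of $\overline{NE}(\bar X)$ on which $K<0$ is spanned by an irreducible curve.
* Rationality theorem: if $K$ is not nef and $A$ is ample, then $\sup\{t: A+tK\text{ nef}\}$ is rational.
* Base point free theorem: if $D$ is nef and $aD-K$ is ample for some $a>0$, then $|bD|$ is base point free for all large $b$.

**Definition.** A smooth projective surface with $-K$ ample is a *del Pezzo surface*. The surfaces $\mathbb P^2$ and $\mathbb P^1\times\mathbb P^1$ are examples. A *conic bundle* here is a morphism $X\to B$ to a smooth curve whose generic fibre is a smooth conic over $\mathbb Q(B)$. For instance, the inclusion $\mathbb Q(t)\subset\mathbb Q(x,y)$ with $t=x^2+y^2$ has the generic fibre $x^2+y^2=t$ over $\mathbb Q(t)$. This conic has no $\mathbb Q(t)$-point: in $X^2+Y^2=tZ^2$ with polynomials not all zero, the left side, if nonzero, has even order at $t=0$ (its lowest coefficient is $a^2+b^2\neq0$ with $a,b\in\mathbb Q$ not both $0$), the right side has odd order,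 and the left side is $0$ only for $X=Y=0$. The rotation $(x,y)\mapsto(-y,x)$ acts on this conic.

**Proposition 5 (Iskovskikh).** $X$ can be chosen so that either (i) $-K_X$ is ample, or (ii) there is a $G$-equivariant morphism $\pi:X\to B$ over $\mathbb Q$ to a smooth projective genus $0$ curve whose generic fibre is a smooth conic.

*Proof.* Let $\Gamma=G\times\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$ act on $\bar X$. Contracting a nonempty $\Gamma$-stable set of pairwise disjoint $(-1)$-curves is defined over $\mathbb Q$, is $G$-equivariant, and lowers the Picard number. So after finitely many contractions we may assume: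
$$\text{there is no nonempty $\Gamma$-stable set of pairwise disjoint $(-1)$-curves on }\bar X.\tag{3}$$

**$K$ is not nef.** Suppose it is. Then $K^2\ge0$. Since $\bar X$ is rational, $\chi(\mathcal O)=1$ and $h^0(2K)=h^0(K)=0$. Riemann–Roch and Serre duality give $h^0(-K)+h^0(2K)\ge K^2+1\ge1$, so $-K$ is effective. For an ample $A$ we get $K\cdot A\ge0$ and $-K\cdot A\ge0$, so the effective divisor in $|-K|$ has degree $0$ against $A$ and is $0$. Then $K\sim0$, which contradicts $h^0(K)=0$.

**The threshold divisor.** Take an ample line bundle $A$ over $\mathbb Q$ with $G$-invariant class, for instance a tensor product over $G$ of translates of an ample bundle. Let $r=\sup\{t:A+tK\text{ nef}\}$. It is finite because $K$ is not nef, positive because $A$ is ample, and rational by the rationality theorem. Put $H=A+rK$. It is nef and not ample, and its class is $\Gamma$-invariant. By Kleiman's criterion the face $H^\perp\cap\overline{NE}(\bar X)$ is nonzero, and on its nonzero elements $rK=-A<0$. There are three cases.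

**Case $H^2>0$.** The face is a closed cone containing no line, so it has an extremal ray, which is extremal in $\overline{NE}(\bar X)$. By the cone theorem it is spanned by an irreducible curve $C$, with $H\cdot C=0$ and $K\cdot C<0$. The Hodge index theorem gives $C^2<0$. Adjunction, $C^2+K\cdot C=2p_a(C)-2\ge-2$, forces $C^2=K\cdot C=-1$ and $p_a(C)=0$, so $C$ is a $(-1)$-curve. Its $\Gamma$-orbit is finite, since $C$ is defined over a number field. For $C_i\neq C_j$ in the orbit, $H\cdot(C_i+C_j)=0$, so $(C_i+C_j)^2=-2+2C_i\cdot C_j<0$ and $C_i\cdot C_j=0$. This contradicts (3).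

**Case $H\equiv0$.** Then $-K\equiv A/r$ is ample, which is (i).

**Case $H^2=0$, $H\not\equiv0$.** From $-K=(A-H)/r$,
$$mH-K\equiv\Bigl(m-\frac1r\Bigr)H+\frac1rA,$$
which is nef plus ample, hence ample, for $m\ge1/r$. So the base point free theorem applies to an integral multiple of $H$, and some multiple of $H$ defines a morphism. Its image is a curve because $H^2=0$ and $H\not\equiv0$. Its Stein factorization $\pi:X\to B$ is canonical, hence defined over $\mathbb Q$ and $G$-equivariant, and $B$ is a normal, hence smooth, curve. A general geometric fibre $f$ is smooth and connected, with $f^2=0$ and $H\cdot f=0$. So $rK\cdot f=-A\cdot f<0$, and $2p_a(f)-2=K\cdot f<0$ gives genus $0$. Thus the generic fibre is a smooth curve of genus $0$, that is, a smooth conic. Since $\bar B$ is dominated by a rational surface, $B$ has genus $0$ by Lüroth. $\square$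

We fix such an $X$ satisfying (3). It is $\mathbb Q$-birational to $\mathbb P^2$, so $X(\mathbb Q)$ is Zariski dense. In particular $B$ has a rational point in case (ii), and $B\cong\mathbb P^1_{\mathbb Q}$.

## Multipliers on conics and torsion in $PGL_3(\mathbb Q)$

The next lemma is the repaired version of the fixed point method: on a conic there are exactly two fixed points, so the degree $e$ is under control.

**Lemma 6.** Let $K\supset\mathbb Q$ be a field, $C/K$ a smooth conic, $h\in\mathrm{Aut}_K(C)$ of order $k\ge2$. Over $\bar K$, $h$ has exactly two fixed points, with multipliers $\zeta,\zeta^{-1}$ on the cotangent lines, $\zeta$ of order $k$, and $\zeta+\zeta^{-1}\in K$. If $k\ge3$, the fixed points are defined over $K(\zeta)$. Consequently: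
(a) if $K=\mathbb Q$ or $\mathbb Q(t)$, then $k\in\{2,3,4,6\}$;
(b) if $K=L$ is a quadratic field, then $\varphi(k)\le4$, so $k\in\{2,3,4,5,6,8,10,12\}$.

*Proof.* Over $\bar K$ the conic is $\mathbb P^1$ and $h$, having finite order in characteristic $0$, is diagonalizable. So $h$ is $y\mapsto\zeta y$ with $\zeta$ of order $k$, and the fixed points $0,\infty$ have multipliers $\zeta,\zeta^{-1}$. An element $\tau\in\mathrm{Gal}(\bar K/K)$ permutes the fixed points, since $h$ is defined over $K$, and the multiplier at $\tau(p)$ is $\tau$ of the multiplier at $p$. Hence $\tau$ permutes $\{\zeta,\zeta^{-1}\}$, so $\zeta+\zeta^{-1}$ is invariant and lies in $K$. If $k\ge3$ then $\zeta\neq\zeta^{-1}$, so $\tau p=p$ if and only if $\tau\zeta=\zeta$, and the fixed points are rational over $K(\zeta)$. For $k\ge3$ the degree of $\zeta+\zeta^{-1}$ over $\mathbb Q$ is $\varphi(k)/2$. In (a), $\zeta+\zeta^{-1}\in K\cap\overline{\mathbb Q}=\mathbb Q$, so $\varphi(k)\le2$. In (b) the degree is at most $2$. $\square$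

In the example $x^2+y^2=t$ with $h(x,y)=(-y,x)$, the coordinate $u=x+iy$ satisfies $u\circ h=iu$. So $k=4$, and the fixed points (the two points at infinity) are defined over $\mathbb Q(i)(t)$ but not over $\mathbb Q(t)$.

**Lemma 7.** Elements of finite order in $PGL_3(\mathbb Q)$ have order in $\{1,2,3,4,6\}$.

*Proof.* Let $A\in GL_3(\mathbb Q)$ be a lift, with $A^n$ scalar. Then $A$ is diagonalizable, and the ratios $\lambda_i/\lambda_j$ of its eigenvalues are roots of unity.

Suppose some eigenvalue is rational; scale it to $1$. The other two are then roots of unity that are the roots of a rational quadratic. Either both are $\pm1$, and the order is at most $2$, or they are conjugate of order $3$, $4$ or $6$. In the latter case $A^j$ is scalar if and only if it is $I$, so the order in $PGL_3$ is that number.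

Otherwise the characteristic polynomial is irreducible, with splitting field $M$ of group $A_3$ or $S_3$, and some $\sigma$ of order $3$ maps $\lambda_1\to\lambda_2\to\lambda_3\to\lambda_1$. Let $a=\lambda_2/\lambda_1$. Then $\sigma a=\lambda_3/\lambda_2$, $\sigma^2a=\lambda_1/\lambda_3$, so $a\cdot\sigma a\cdot\sigma^2a=1$. We claim $\sigma a=a$. If the group is $A_3$, then $M$ is real, because complex conjugation cannot have order $2$ in a group of order $3$; so the root of unity $a$ is $\pm1$. If the group is $S_3$, then $\mathbb Q(a)/\mathbb Q$ is abelian, hence fixed by the commutator subgroup $\langle\sigma\rangle$. So $\sigma a=a$ and $a^3=1$. Then $\lambda_2=a\lambda_1$, $\lambda_3=\sigma(\lambda_2)=a\lambda_2=a^2\lambda_1$, so $A^3$ is scalar and the order divides $3$. $\square$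

## Conic bundles: $n\in\{1,2,3,4,6,8,12\}$

**Proposition 8.** In case (ii) of Proposition 5, $n\in\{1,2,3,4,6,8,12\}$.

**Step 1: split $n$ as $mk$.** Let $g$ act on $B=\mathbb P^1$ by $\bar g\in PGL_2(\mathbb Q)$ of order $m$. Let $h=g^m$, of order $k=n/m$. It acts faithfully on the generic fibre $C$, a conic over $\mathbb Q(t)$, because $G$ acts faithfully on $\mathbb Q(X)=\mathbb Q(t)(C)$. By Lemma 6(a), $m,k\in\{1,2,3,4,6\}$. If $m\le2$ or $k\le2$, then $n=mk\in\{1,2,3,4,6,8,12\}$. From here on $m,k\ge3$; we must exclude products such as $9$, $16$ or $24$.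

**Step 2: a coordinate that $g$ only rescales.** Put $E=\mathbb Q(\zeta_k)$. By Lemma 6 the two fixed points $p_1,p_2$ of $h$ on $C$ are rational over $E(t)$, with multipliers $\zeta\neq\zeta^{-1}$, $\zeta$ of order $k$. Extend $g$ $E$-linearly to the function field of $C_{E(t)}$. It commutes with $h$ and fixes the constant $\zeta$, so it carries a fixed point of $h$ to a fixed point with the same multiplier. Hence it fixes $p_1$ and $p_2$. Since $C_{E(t)}$ has a rational point it is $\mathbb P^1$, and there is a function $y$ on it with divisor $p_1-p_2$. Then $g^*y$ has the same divisor, so $g^*y=a(t)y$ with $a\in E(t)^{\times}$. Also $h^*y=\zeta y$, where $\zeta$ is the multiplier at $p_1$. Applying $g^*$ $m$ times,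
$$\prod_{i=0}^{m-1}a(\bar g^{\,i}t)=\zeta.\tag{4}$$

**Step 3: evaluate at a fixed point of the base.** Let $p\in\mathbb P^1$ be a fixed point of $\bar g$; by Lemma 6, $p\in\mathbb P^1(\mathbb Q(\zeta_m))$. Since $\bar g^{\,i}$ fixes $p$, all factors in (4) have the same order of vanishing at $p$. So $m\,\mathrm{ord}_p(a)=0$, and evaluation gives $a(p)^m=\zeta$ with $a(p)\in\mathbb Q(\zeta_m,\zeta_k)$. Thus $a(p)$ is a root of unity in this field. The roots of unity there form a cyclic group of order $R=\mathrm{lcm}(2,m,k)$, whose $m$-th powers form a group of order $R/m$. This group contains $\zeta$, of order $k$. Hence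
$$mk\mid\mathrm{lcm}(2,m,k).\tag{5}$$

**Step 4: the nine pairs.** For $(3,3),(3,6),(6,3),(6,6)$ we have $R=6<mk$. For $(4,4)$, $R=4<16$. For $(4,6),(6,4)$, $R=12<24$. Only $(3,4)$ and $(4,3)$ satisfy (5), and they give $n=12$. $\square$

## Del Pezzo surfaces of degree different from $6$

Now $-K_X$ is ample. Let $d=K_X^2$. Recall the classification: $1\le d\le9$. For $d=9$, $\bar X=\mathbb P^2$. For $d=8$, $\bar X$ is $\mathbb P^1\times\mathbb P^1$ or $\mathbb F_1$, the blow-up of $\mathbb P^2$ at a point. For $d\le7$, $\bar X$ is the blow-up of $\mathbb P^2$ at $9-d$ points in general position. For $d\le 6$ this implies that no three of the points are collinear.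

**Proposition 9.** If $d\neq6$, then $n\in\{1,2,3,4,5,6,8,10,12\}$.

**The cases $d=7$ and $\bar X=\mathbb F_1$ do not occur.** For $d=7$ the three $(-1)$-curves form a chain, and the middle one is $\Gamma$-stable. On $\mathbb F_1$ there is a unique $(-1)$-curve. Both contradict (3).

**Degree $9$.** Since $\bar X\cong\mathbb P^2$ and $X(\mathbb Q)\neq\emptyset$, $X\cong\mathbb P^2_{\mathbb Q}$. Lemma 7 gives $n\in\{1,2,3,4,6\}$.

**Degree $8$, $\bar X\cong\mathbb P^1\times\mathbb P^1$: setting up coordinates.** Galois permutes the two ruling classes. Let $L$ be their field of definition, $[L:\mathbb Q]\le2$. As an example, the map (2) lives on the quadric $X^2+XY-Y^2=NW$ in $\mathbb P^3$, that is, $(X+\gamma Y)(X+\gamma'Y)=NW$, and there $L=\mathbb Q(\sqrt5)$. As $X(L)\ne\emptyset$, Galois-invariant classes come from line bundles on $X_L$. So the two ruling classes give morphisms $f_1,f_2:X_L\to\mathbb P^1_L$ with $(f_1,f_2)$ an isomorphism. If $L\neq\mathbb Q$, let $\mathrm{Gal}(L/\mathbb Q)=\langle\sigma\rangle$. Applying $\sigma$ to $f_1$ gives a morphism in the other ruling class, so we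 may take $f_2=\sigma(f_1)$.

**Degree $8$, $g$ preserves the rulings.** Then $f_ig=A_if_i$ with $A_i\in PGL_2(L)$. If $L=\mathbb Q$, then $n=\mathrm{lcm}(\mathrm{ord}A_1,\mathrm{ord}A_2)\in\{1,2,3,4,6,12\}$ by Lemma 6(a). If $L$ is quadratic, apply $\sigma$ to $f_1g=A_1f_1$. As $g$ is defined over $\mathbb Q$, this gives $f_2g=\sigma(A_1)f_2$, so $A_2=\sigma(A_1)$ and $n=\mathrm{ord}A_1\in\{1,2,3,4,5,6,8,10,12\}$ by Lemma 6(b).

**Degree $8$, $g$ exchanges the rulings.** Then $n$ is even. If $L=\mathbb Q$, then in the coordinates $x_i=f_i$ we have $g(x_1,x_2)=(B_1x_2,B_2x_1)$ and $g^2=(B_1B_2,B_2B_1)$. The two components are conjugate, so $n=2\,\mathrm{ord}(B_1B_2)\in\{2,4,6,8,12\}$. If $L$ is quadratic, then $g(x_1,x_2)=(Bx_2,\sigma(B)x_1)$, so $g^2=(M,\sigma(M))$ with $M=B\sigma(B)$. Now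
$$\sigma(M)=\sigma(B)B=B^{-1}MB,$$
so $\mathrm{tr}(M)^2/\det(M)\in L$ is $\sigma$-invariant, hence rational. By (1), $\zeta+\zeta^{-1}\in\mathbb Q$ for the multiplier $\zeta$ of $M$, so $\mathrm{ord}M\in\{1,2,3,4,6\}$ and $n=2\,\mathrm{ord}M\in\{2,4,6,8,12\}$. (This is the point at which order $20$ is excluded.)

**Faithful action on $\mathrm{Pic}$ for $d\le5$.** An automorphism of $\bar X$ that acts trivially on $\mathrm{Pic}\,\bar X$ preserves each exceptional curve $E_i$, the only effective divisor in its class. So it descends to an automorphism of $\mathbb P^2$ fixing at least four points, no three collinear, and is trivial. Below, $\ell$ is the pullback of the class of a line, with $\ell^2=1$, $E_i^2=-1$, $\ell\cdot E_i=E_i\cdot E_j=0$ and $-K=3\ell-\sum E_i$.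

**Degree $5$: five conic classes.** We look for classes $f=a\ell-\sum b_iE_i$ with $f^2=0$ and $-K\cdot f=2$, that is, $\sum b_i^2=a^2$ and $\sum b_i=3a-2$, $1\le i\le4$. Cauchy–Schwarz gives $(3a-2)^2\le4a^2$, so $a\in\{1,2\}$. For $a=1$, $\sum b_i=\sum b_i^2=1$. For $a=2$, $\sum b_i=\sum b_i^2=4$. Since $\sum b_i(b_i-1)=0$ forces $b_i\in\{0,1\}$, the solutions are
$$\ell-E_1,\quad\ell-E_2,\quad\ell-E_3,\quad\ell-E_4,\quad 2\ell-E_1-E_2-E_3-E_4 .$$
The sum of the first four minus the fifth is $2\ell$, so the five classes span $\mathrm{Pic}\,\bar X\otimes\mathbb Q$. Every automorphism permutes them, and it acts faithfully on them. So $\mathrm{Aut}(\bar X)$ embeds in $S_5$ and $n\in\{1,\dots,6\}$.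

**Degrees $3$ and $4$.** Here $-K_X$ is very ample, so $G$ acts faithfully on the $\mathbb Q$-vector space $H^0(X,-K_X)$ of dimension $d+1\le5$. The minimal polynomial of $g$ is a product of distinct cyclotomic polynomials $\Phi_{d_i}$ with $\mathrm{lcm}(d_i)=n$ and $\sum\varphi(d_i)\le5$. Each $\varphi(d_i)$ is $1$, $2$ or $4$. If some $\varphi(d_i)=4$, that is, $d_i\in\{5,8,10,12\}$, the other $d_j$ lie in $\{1,2\}$ and $n\in\{5,8,10,12\}$. Otherwise all $d_i\in\{1,2,3,4,6\}$ and $n\mid12$. So $n\in\{1,2,3,4,5,6,8,10,12\}$.

**Degree $2$.** The system $|-K_X|$ gives an equivariant double cover $X\to\mathbb P^2_{\mathbb Q}$, so the kernel of $\mathrm{Aut}(X)\to PGL_3(\mathbb Q)$ has order $2$. If the image of $g$ has order $j$, then $j\in\{1,2,3,4,6\}$ by Lemma 7 and $n\in\{j,2j\}$. So $n\in\{1,2,3,4,6,8,12\}$.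

**Degree $1$.** $G$ acts on the pencil $|-K_X|\cong\mathbb P^1_{\mathbb Q}$ through a group of order $j\in\{1,2,3,4,6\}$ (Lemma 6). Blowing up the unique base point gives an elliptic fibration whose exceptional curve is a $G$-stable section. So $g^j$ acts on the generic fibre, an elliptic curve over $\mathbb Q(t)$, and fixes the origin. In characteristic $0$, automorphisms fixing the origin act faithfully on the invariant differential, here by a root of unity in $\mathbb Q(t)$, that is, $\pm1$. So $n\in\{j,2j\}$ and $n\in\{1,2,3,4,6,8,12\}$. $\square$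

## Degree 6: translations of a torus and the number 7

**Definition.** A *$\mathbb Q$-torus* of dimension $r$ is an algebraic group $T$ over $\mathbb Q$ with $\bar T\cong\mathbb G_m^r$. Its *character lattice* $\Lambda\cong\mathbb Z^r$ consists of the homomorphisms $\bar T\to\mathbb G_m$; Galois acts on it, and $\Lambda$ with this action determines $T$. Example: on the circle $x^2+y^2=1$ the character $u=x+iy$ satisfies $x-iy=u^{-1}$. So $\Lambda=\mathbb Zu$, and elements of the Galois group that move $i$ act by $-1$.

**Proposition 10.** If $d=6$, then $n\in\{1,2,3,4,6,7,8,12\}$.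

**Step 1: find the torus.** $\bar X$ is the blow-up of $\mathbb P^2$ at the three coordinate points. Its six $(-1)$-curves, the exceptional curves and the strict transforms of the coordinate lines, form a hexagon $D$. So $D$ is $\Gamma$-stable, $U=X\setminus D$ is defined over $\mathbb Q$ and $G$-stable, and $\bar U\cong\mathbb G_m^2$. Pick $e\in U(\mathbb Q)$, which exists because $X(\mathbb Q)$ is dense. The units on $\mathbb G_m^2$ are the monomials up to constants, so the units $u$ on $\bar U$ with $u(e)=1$ form a lattice $\Lambda\cong\mathbb Z^2$. It is Galois-stable since $e$ is rational, and $\bar U=\mathrm{Spec}\,\overline{\mathbb Q}[\Lambda]$. So $U=T$ is a $\mathbb Q$-torus with identity $e$ and character lattice $\Lambda$.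

**Step 2: write $g$ as an affine map.** Put $t=g(e)\in T(\mathbb Q)$. Then $t^{-1}g$ fixes $e$, so by pullback it acts on $\Lambda$. Hence $g(u)=t\,w(u)$ with $w$ a group automorphism of $T$ over $\mathbb Q$. The map $g\mapsto w$ is a homomorphism on $G$, so $w$ has finite order $m\mid n$. It acts on $\Lambda$ as a finite order element of $GL_2(\mathbb Z)$, so $m\in\{1,2,3,4,6\}$.

**Step 3: the case $w\neq1$.** Writing $T$ additively, $g^m$ is translation by $(1+w+\dots+w^{m-1})t$. If $1$ is not an eigenvalue of $w$, then $(1-w)(1+w+\dots+w^{m-1})=0$ with $1-w$ invertible over $\mathbb Q$, so the sum is $0$, $g^m=1$ and $n=m\in\{2,3,4,6\}$. Otherwise the eigenvalues are $1$ and $\det w=\pm1$. As $w$ is diagonalizable and $\neq1$, they are $1,-1$, and $m=2$. Then $g^2$ is translation by $(1+w)t$, a rational point of the one-dimensional subtorus $T'=(1+w)T$ over $\mathbb Q$. Galois acts on the character lattice $\mathbb Z$ of $T'$ through $\pm1$, so over a field $Q'$ of degree at most $2$, $T'$ becomes $\mathbb G_m$. A torsion point of order $k$ in $T'(\mathbb Q)\subset Q'^{\times}$ forces $\varphi(k)\le2$,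 so $k\in\{1,2,3,4,6\}$. Odd powers of $g$ have $w\ne1$, so $n$ is even and $n=2k\in\{2,4,6,8,12\}$.

**Step 4: the case $w=1$, and the compatibility with Galois.** Now $g$ is translation by $P\in T(\mathbb Q)$ of order $N=n$. View $P$ as a homomorphism $\Lambda\to\overline{\mathbb Q}^{\times}$, $\chi\mapsto\chi(P)$. Its image is a finite, hence cyclic, group of order $N$, namely $\mu_N$. Since $P$ is rational,
$$P(\tau\chi)=\tau(P(\chi)),\qquad\tau\in\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q),\ \chi\in\Lambda.\tag{6}$$
Let $\rho:\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)\to GL(\Lambda)$ be the action and $H$ its image.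

**Step 5: $H$ embeds in the dihedral group $D_6$ of order $12$.** In affine coordinates $x,y$ on $\mathbb P^2$ vanishing along two coordinate lines, $\Lambda$ consists of the monomials $x^ay^b$ up to constants. The valuations along the three lines are $a$, $b$, $-(a+b)$. At the intersection of the first two lines the exceptional curve gives $a+b$. At the other two points, where the line at infinity meets $y=0$ and $x=0$ respectively, the exceptional curves give $b-(a+b)=-a$ and $a-(a+b)=-b$. So the six curves give the functionals $\pm a,\pm b,\pm(a+b)$. Galois permutes the curves, so $H$ permutes these six functionals. They are distinct and span the dual space, so $H$ acts faithfully on them. A linear automorphism of the plane preserves the cyclic order of the six rays up to reversal. So $H$ embeds in $D_6$.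

**Step 6: bound $N$.** By (6), $\ker\rho$ fixes $\mu_N$. So the surjection of the Galois group onto $(\mathbb Z/N)^{\times}$ factors through $H$, and $H$ surjects onto $(\mathbb Z/N)^{\times}$. Thus $\varphi(N)\mid12$. The value $3$ is impossible because $\varphi(N)$ is $1$ or even. The value $12$ is impossible because then $(\mathbb Z/N)^{\times}\cong D_6$, which is nonabelian. So $\varphi(N)\in\{1,2,4,6\}$.

If $\varphi(N)\le2$, then $N\in\{1,2,3,4,6\}$.

If $\varphi(N)=4$, then $N\in\{5,8,10,12\}$. As $D_6$ has no element of order divisible by $4$, $(\mathbb Z/N)^{\times}$ is not cyclic, which leaves $N\in\{8,12\}$.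

If $\varphi(N)=6$, then $N\in\{7,9,14,18\}$ and $(\mathbb Z/N)^{\times}\cong C_6$. So $H$ contains an element of order $6$, and $H=C_6$ or $D_6$. The abelianization of $D_6$ has order $4$, so $D_6$ does not map onto $C_6$. Hence $H=C_6$ and $H\to(\mathbb Z/N)^{\times}$ is an isomorphism. Let $\tau$ map to a generator $s$ of $H$. An element of order $6$ in $GL_2(\mathbb Z)$ has characteristic polynomial $\Phi_6$ (the others of finite order, seen from their eigenvalues, have order $1,2,3,4$), so $s^2-s+1=0$. If $\tau$ acts on $\mu_N$ as $c\in(\mathbb Z/N)^{\times}$, then (6) gives $P(s\chi)=P(\chi)^c$, and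
$$1=P\bigl((s^2-s+1)\chi\bigr)=P(\chi)^{c^2-c+1}\quad\text{for all }\chi,$$
so $N\mid c^2-c+1$. Now $c^2-c+1$ is odd, which excludes $14$ and $18$. It is never divisible by $9$: it is $\equiv1\pmod 3$ for $c\equiv0,1\pmod3$, and for $c=3j+2$ it equals $9j^2+9j+3$. This excludes $9$. Hence $N=7$. $\square$

Propositions 8, 9 and 10 show that $n\in S$ always. For Theorem 1 only an element of order $7$ is still missing.

## Period 7: polynomials of constant modulus on three seventh roots of unity

Proposition 10 says what to look for: a torus with a lattice automorphism $s$, $s^2-s+1=0$, and a point $P$ of order $7$ with $P(s\chi)=P(\chi)^3$, since $3$ generates $(\mathbb Z/7)^{\times}$. Take $\Lambda=\{(a,b,c)\in\mathbb Z^3:a+b+c=0\}$, the character lattice of the complex torus $(\mathbb C^{\times})^3/\mathbb C^{\times}$, and the point $(\zeta,\zeta^2,\zeta^4)$ with $\zeta=\zeta_7$, where $(a,b,c)$ takes the value $\zeta^{a+2b+4c}$. The cyclic shift $\varrho(a,b,c)=(c,a,b)$ multiplies the exponent $a+2b+4c$ by $2$ modulo $7$, and $-1$ multiplies it by $-1$. Since $3\equiv-4$, $s=-\varrho^2$ multiplies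 it by $3$, and $s^2-s+1=\varrho^4+\varrho^2+1=\varrho+\varrho^2+1=0$ on $\Lambda$. This suggests working with the translation by $(\zeta,\zeta^2,\zeta^4)$ on the compact torus $(S^1)^3/S^1$. What remains is to find two coordinates on it in which the translation has rational coefficients. Triples of values at $\zeta,\zeta^2,\zeta^4$ are polynomials of degree at most $2$, and the translation is multiplication by $u$.

**Notation.** Let $\alpha=\zeta+\zeta^2+\zeta^4=\frac{-1+\sqrt{-7}}2$, so $\alpha+\bar\alpha=-1$, $\alpha\bar\alpha=2$, $\alpha^2=-\alpha-2$. Let $Z=\{\zeta,\zeta^2,\zeta^4\}$. The elementary symmetric functions of $Z$ are $\alpha$, $\zeta^3+\zeta^5+\zeta^6=\bar\alpha$ and $1$, so $Z$ is the set of roots of $u^3-\alpha u^2+\bar\alpha u-1$. On $Z$: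
$$u^3=\alpha u^2-\bar\alpha u+1,\qquad u^{-1}=u^2-\alpha u+\bar\alpha,\qquad u^{-2}=\bar\alpha u^2-u-1.\tag{7}$$
The second is the first divided by $u$. The third is $u^{-2}=u-\alpha+\bar\alpha u^{-1}=\bar\alpha u^2+(1-2)u+(\bar\alpha^2-\alpha)$, with $\bar\alpha^2-\alpha=-\bar\alpha-2-\alpha=-1$.

**Proposition 11.** The map
$$F(r)=\frac{1-r\bar r}{r^2-\bar\alpha r-\bar r+\alpha},\qquad r\in\mathbb C,\tag{8}$$
has minimal period $7$ on a nonempty open set. With $r=x+\alpha y$, $p=x^2-2y^2-y$, $q=2xy-y^2+x+y+1$, it reads
$$F(x,y)=\Bigl(\tfrac{(1-x^2+xy-2y^2)(p-q)}{p^2-pq+2q^2},\ \tfrac{-(1-x^2+xy-2y^2)\,q}{p^2-pq+2q^2}\Bigr),$$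
so it has rational coefficients.

**Step 1: the real form.** The purpose is to check rationality. We have $r\bar r=x^2-xy+2y^2$ and $r^2=x^2-2y^2+\alpha(2xy-y^2)$. Also $-\bar\alpha r=(1+\alpha)x-2y$ and $-\bar r=-x+y+\alpha y$. Adding these and $\alpha$, the denominator is $p+\alpha q$. Finally $(p+\alpha q)^{-1}=(p+\bar\alpha q)/(p^2-pq+2q^2)=(p-q-\alpha q)/(p^2-pq+2q^2)$.

**Step 2: the condition "$|P|$ is constant on $Z$".** Let $P(u)=A+Bu+Cu^2\in\mathbb C[u]$. For $u\in Z$ we have $|u|=1$, so
$$|P(u)|^2=(A+Bu+Cu^2)(\bar A+\bar Bu^{-1}+\bar Cu^{-2}).$$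
Expanding, the coefficient of $u$ is $\bar AB+\bar BC$, of $u^2$ it is $\bar AC$, of $u^{-1}$ it is $A\bar B+B\bar C$, of $u^{-2}$ it is $A\bar C$. Reducing with (7) gives a polynomial of degree at most $2$. It takes equal values at the three points of $Z$ if and only if its $u$- and $u^2$-coefficients vanish:
$$\bar AB+\bar BC-\alpha(A\bar B+B\bar C)-A\bar C=0,\tag{9}$$
$$\bar AC+A\bar B+B\bar C+\bar\alpha A\bar C=0.\tag{10}$$

**Step 3: solve for $A$.** In (10), $A$ is multiplied by $\bar B+\bar\alpha\bar C$, the conjugate of $B+\alpha C$. So normalize $B+\alpha C=1$, that is, $C=r$, $B=1-\alpha r$. Then (10) becomes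
$$A+r\bar A=-\bar r+\alpha r\bar r.\tag{11}$$
Using $\alpha\bar\alpha=2$, (9) becomes
$$(\bar A+\bar rA)-\alpha(A+r\bar A)+r-\bar\alpha r\bar r-\alpha\bar r+\alpha^2r\bar r=0.$$
It follows from (11) and its conjugate $\bar A+\bar rA=-r+\bar\alpha r\bar r$: substituting, $-r+\bar\alpha r\bar r+\alpha\bar r-\alpha^2r\bar r$ cancels the rest. So only (11) matters. For $|r|\neq1$ subtract $r$ times the conjugate equation from (11): the unique possible solution is
$$A(r)=\frac{r^2-\bar r+\alpha r\bar r-\bar\alpha r^2\bar r}{1-r\bar r}.$$
It is a solution: with $b=-\bar r+\alpha r\bar r$ we have $A=(b-r\bar b)/(1-r\bar r)$, so $A+r\bar A=(b-r\bar b+r\bar b-r\bar rb)/(1-r\bar r)=b$. Put $P_r(u)=A(r)+(1-\alpha r)u+ru^2$.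

**Step 4: $r$ is a coordinate on an open part of the torus.** Let $\mathcal T$ be the set of polynomials $P\neq0$ of degree at most $2$ with $|P|$ constant on $Z$, modulo $\mathbb C^{\times}$. The constant is not $0$, since a nonzero $P$ cannot vanish at three points. By interpolation, normalizing $|P|=1$ on $Z$, we get $\mathcal T\cong(S^1)^3/S^1$, a compact connected real-analytic surface. Let $\mathcal T_0\subset\mathcal T$ be the open set where $B+\alpha C\neq0$ and $|C|\neq|B+\alpha C|$. By Step 3, $[P]\mapsto r=C/(B+\alpha C)$ is a homeomorphism $\mathcal T_0\to\{|r|\neq1\}$ with inverse $r\mapsto[P_r]$.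

**Step 5: $\mathcal T_0$ is dense.** With the normalization $|P|=1$ on $Z$, the functions $|B+\alpha C|^2$ and $|C|^2$ are well defined and real-analytic on $\mathcal T$. The complement $\mathcal T\setminus\mathcal T_0$ is the zero set of $|B+\alpha C|^2\bigl(|C|^2-|B+\alpha C|^2\bigr)$. At the class of $P(u)=u$ this function is $-1$. Since $\mathcal T$ is connected, a nonzero real-analytic function does not vanish on an open set. So $\mathcal T\setminus\mathcal T_0$ is closed and nowhere dense.

**Step 6: the translation.** Multiplication by $u$ on $Z$ induces on $\mathcal T$ the translation $\theta$ by the class of $(\zeta,\zeta^2,\zeta^4)$. Its $j$-th power is trivial if and only if $\zeta^j=\zeta^{2j}=\zeta^{4j}$, that is, $7\mid j$. So $\theta$ has order exactly $7$, and $\mathcal T_1=\bigcap_{j=0}^6\theta^{-j}\mathcal T_0$ is open, dense and $\theta$-stable. Let $\mathcal U\subset\mathbb C$ be the corresponding nonempty open set of values $r$. For $r\in\mathcal U$, (7) gives on $Z$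
$$uP_r(u)=Au+(1-\alpha r)u^2+r(\alpha u^2-\bar\alpha u+1)=r+(A-\bar\alpha r)u+u^2.$$
For this representative of $\theta[P_r]$ the quantity "$B+\alpha C$" is
$$e=A-\bar\alpha r+\alpha=\frac{r^2-\bar\alpha r-\bar r+\alpha}{1-r\bar r},$$
the terms in $r\bar r$ and $r^2\bar r$ cancelling. It is nonzero because $\theta[P_r]\in\mathcal T_0$, and the leading coefficient is $1$. So the $r$-coordinate of $\theta[P_r]$ is $1/e=F(r)$. Thus $F$ is defined on $\mathcal U$, and $F:\mathcal U\to\mathcal U$ is conjugate to $\theta|_{\mathcal T_1}$. A nontrivial translation has no fixed points, so the minimal period is $7$. $\square$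

A hand check: from $(0,0)$ the formula gives
$$(0,0)\to(-\tfrac12,-\tfrac12)\to(0,-1)\to(0,-\tfrac12)\to(-1,-1),$$
and at $(-1,-1)$ we have $p=q=0$, a pole. These are the classes of $u,u^2,u^3,u^4,u^5$. The next two, $u^6=u^{-1}=u^2-\alpha u+\bar\alpha$ and $u^7=1$, have $B+\alpha C=0$ and lie outside $\mathcal T_0$. So $(0,0)\notin\mathcal U$, and the shrinking to $\mathcal T_1$ was needed.

**Proof of Theorem 1.** The periods $1,2,3,4,5,6,8,12$ were realized in the first section and $10$ by (2) (with Lemma 3 supplying the domain), and $7$ by Proposition 11. Conversely, by Lemma 3 a minimal period is the order $n$ of an element of $\mathrm{Cr}_2(\mathbb Q)$, and Propositions 5, 8, 9 and 10 give $n\in S$. $\blacksquare$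

## One conjugacy class in period 7 and one in period 10

By the proof of Lemma 3, maps of minimal period $7$ or $10$ correspond to elements of that order in $\mathrm{Cr}_2(\mathbb Q)$. So for Theorem 2 it suffices to show that the pair $(X,g)$, with $X$ as in Proposition 5 and satisfying (3), is determined by $n=7$, respectively $n=10$, up to an equivariant birational isomorphism over $\mathbb Q$.

**Period 7: the torus is unique.** By Propositions 8, 9 and 10, $7$ occurs only for $d=6$, $w=1$, $N=7$. Then $H\cong C_6\to(\mathbb Z/7)^{\times}$ is an isomorphism, so $\ker\rho=\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q(\zeta_7))$. Choose $\tau$ acting on $\mu_7$ as $c=3$, a generator of $(\mathbb Z/7)^{\times}$. It acts on $\Lambda$ by a generator $s$ of $H$, with $s^2-s+1=0$. So $\Lambda$ is a torsion-free rank one module over the principal ideal domain $\mathbb Z[x]/(x^2-x+1)$, where $x$ acts as $s$. Hence it is free. The Galois action factors through $\mathrm{Gal}(\mathbb Q(\zeta_7)/\mathbb Q)$, which is generated by the image of $\tau$, acting as multiplication by $x$. So the Galois lattice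 $\Lambda$, and with it the torus $T$, is unique up to isomorphism over $\mathbb Q$.

**Period 7: the point is unique up to automorphism.** By (6), $P(s\chi)=P(\chi)^3$, so $P$ is determined by its value in $\mu_7\setminus\{1\}$ on a generator of $\Lambda$. There are at most six possible $P$. The automorphism of $T$ induced by $s$ is defined over $\mathbb Q$, because $s$ commutes with $H$, and it sends $P$ to $P\circ s=P^3$. As $3$ generates $(\mathbb Z/7)^{\times}$, powers of this automorphism permute the possible $P$ transitively. They carry the translation by one $P$ to the translation by another. So all pairs ($T$, translation by $P$) are isomorphic over $\mathbb Q$, and all elements of order $7$ in $\mathrm{Cr}_2(\mathbb Q)$ are conjugate to the map (8).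

**Period 10: only $d=3,4,8$ remain.** By Proposition 8, Proposition 10 and the cases of Proposition 9, $10$ does not occur for conic bundles or for $d=9,6,5,2,1$.

**Period 10: degree $3$ is impossible.** In $GL_4(\mathbb Q)$, an element of order $10$ has a factor $\Phi_5$ or $\Phi_{10}$ in its minimal polynomial, of degree $4$, so the minimal polynomial is that factor alone and must be $\Phi_{10}$. Then $g^5=-1$ on $H^0(X,-K_X)$, which acts trivially on $X\subset\mathbb P^3$, a contradiction.

**Period 10: degree $4$ is impossible.** We use conic classes again, now with five points. The conditions are $\sum b_i^2=a^2$, $\sum b_i=3a-2$, and Cauchy–Schwarz gives $(3a-2)^2\le5a^2$, that is, $a^2-3a+1\le0$, so $a\in\{1,2\}$. As before the $b_i$ are $0$ or $1$, and there are ten classes,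
$$f_i=\ell-E_i,\qquad f_i'=2\ell-\sum_{j\neq i}E_j,\qquad f_i+f_i'=-K\qquad(1\le i\le5).$$
An automorphism permutes the ten classes and preserves the pairs with sum $-K$. So it acts on
$$v_i=f_i-f_i'=-\ell+\sum_jE_j-2E_i$$
by signed permutations. One computes $v_i^2=1-5=-4$ and $v_i\cdot v_j=0$ for $i\neq j$, while $v_i\cdot K=0$ because $f_i\cdot K=f_i'\cdot K$. So $K,v_1,\dots,v_5$ is a basis of $\mathrm{Pic}\,\bar X\otimes\mathbb Q$.

The product of the signs is $+1$. To see this, note that a $(-1)$-curve $E$ is determined by the numbers $E\cdot v_i$, since $E\cdot K=-1$. The $(-1)$-curves on $\bar X$ are the $E_i$, the lines $\ell-E_i-E_j$ and the conic $2\ell-\sum E_i$. Since $\ell\cdot v_i=-1$, $E_i\cdot v_i=1$ and $E_j\cdot v_i=-1$ for $j\ne i$, we find the following.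

* $E_i$ has $E_i\cdot v_i=1$ and the other four products equal to $-1$.
* $\ell-E_i-E_j$ has products $-1$ with $v_i,v_j$ and $+1$ with the other three.
* $2\ell-\sum E_j$ has all five products equal to $-2-(1-4)=1$.

In all cases the products are $\pm1$ with an even number of $-1$. Automorphisms permute the $(-1)$-curves, so the number of sign changes is even.

Let $g$ have order $10$. It acts faithfully on $\mathrm{Pic}\,\bar X$, so it is a signed permutation of order $10$ with product of signs $+1$. The signed permutations with trivial underlying permutation have exponent $2$, so the underlying permutation in $S_5$ has order divisible by $5$ and is a $5$-cycle. Then $g^5$ multiplies every $v_i$ by the product of the signs, which is $+1$, and fixes $K$. So $g^5=1$, a contradiction.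

**Period 10: degree $8$, normal form.** By the degree $8$ cases of Proposition 9, $g$ preserves the rulings, $L$ is quadratic, and $g=(A,\sigma(A))$ with $A\in PGL_2(L)$ of order $10$. By Lemma 6, $\zeta+\zeta^{-1}$ lies in $L$. For $\zeta$ of order $10$ it is $2\cos36^\circ=\gamma$ or $2\cos108^\circ=\gamma'$, so $L=\mathbb Q(\sqrt5)$. Interchanging $f_1$ and $f_2$, which replaces $A$ by $\sigma(A)$, we may assume $\zeta+\zeta^{-1}=\gamma$. A lift of $A$ has $\mathrm{tr}^2/\det=2+\gamma\neq0$. Multiplying it by $\mathrm{tr}/\det$ we get $\mathrm{tr}=\det=2+\gamma$. Non-scalar $2\times2$ matrices over $L$ with the same characteristic polynomial are conjugate. So after changing $f_1$ by an element of $PGL_2(L)$, and $f_2=\sigma(f_1)$ accordingly, $A$ is a fixed element $A_0$.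

**Period 10: descent to $\mathbb Q$.** Given two such pairs $(X,g)$ and $(X',g')$, with $f_i$ and $f_i'$ normalized in this way ($f_i'$ now denotes the projections of $X'$), let $\psi:X_L\to X'_L$ be the isomorphism with $f_i'\psi=f_i$ for $i=1,2$. Then $f_2'\sigma(\psi)=\sigma(f_1'\psi)=\sigma(f_1)=f_2$, and in the same way $f_1'\sigma(\psi)=\sigma(f_2'\psi)=\sigma(f_2)=f_1$. So $\sigma(\psi)=\psi$, and $\psi$ is defined over $\mathbb Q$. Moreover
$$f_1'\psi g=f_1g=A_0f_1=A_0f_1'\psi=f_1'g'\psi,$$
and similarly for $f_2'$ with $\sigma(A_0)$. Hence $\psi g=g'\psi$, and all elements of order $10$ in $\mathrm{Cr}_2(\mathbb Q)$ are conjugate, namely to the explicit map (2). This proves Theorem 2. $\blacksquare$
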